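\title{A Sofic Plane Shift Whose Independent Rows Form a Non-Sofic Shift}

\begin{abstract}
For a one-dimensional subshift $S$ let $S^{\mathbb Z}$ be the set of two-dimensional configurations all of whose rows lie in $S$, with no correlation between the rows. If $S$ is sofic, then so is $S^{\mathbb Z}$. We disprove the conjecture that the converse holds. The sequences over $\{0,\mathsf L,\mathsf R\}$ with at most one $\mathsf L$ and at most one $\mathsf R$, in which $\mathsf R$ does not lie a power of $12$ to the right of $\mathsf L$, form a non-sofic subshift $S$ for which $S^{\mathbb Z}$ is sofic. The cover computes a hash of the distance from $\mathsf L$ to $\mathsf R$ in the field with $121$ elements, on a hierarchical skeleton given by Mozes' theorem, from seeds that many rows share. We also prove a necessary condition for $S^{\mathbb Z}$ to be sofic, in terms of fractional cover numbers.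
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Sigma$ be a finite alphabet. A set $S\subseteq\Sigma^{\mathbb Z}$ is a \emph{subshift} if there is a set $\mathcal F$ of finite words such that $S$ consists of the bi-infinite words in which no word of $\mathcal F$ occurs. It is \emph{of finite type} (an SFT) if $\mathcal F$ can be taken finite, and \emph{sofic} if $\mathcal F$ can be taken to be a regular language. Equivalently, $S$ is sofic if it is the set of label sequences of bi-infinite paths in a finite edge-labeled graph, or if it is the image of a one-dimensional SFT under a letter-to-letter map.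

The last description carries over to the plane. A set $X\subseteq\Gamma^{\mathbb Z^2}$ is a \emph{two-dimensional SFT} if it consists of the configurations in which no pattern from some finite set of finite patterns occurs. A set $Y\subseteq\Sigma^{\mathbb Z^2}$ is \emph{sofic} if $Y=\pi(X)$ for a finite alphabet $\Gamma$, an SFT $X\subseteq\Gamma^{\mathbb Z^2}$ and a map $\pi\colon\Gamma\to\Sigma$ applied cell by cell. One may think of a point of $X$ as a locally checkable certificate written on top of its image. We write $(y,r)$ for the cell in column $y$ and row $r$, with rows numbered upward.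

The simplest way to make a two-dimensional shift from a subshift $S\subseteq\Sigma^{\mathbb Z}$ is to stack points of $S$ with no correlation between them:
\[
S^{\mathbb Z}=\bigl\{\psi\in\Sigma^{\mathbb Z^2}:\ (\psi(y,r))_{y\in\mathbb Z}\in S\text{ for every }r\in\mathbb Z\bigr\}.
\]
The following conjecture comes from \cite{CC}.
\begin{quote}
\emph{$S^{\mathbb Z}$ is sofic if and only if $S$ is sofic.}
\end{quote}

Three observations speak for it. First, one implication is easy: if $S$ is the letter-to-letter image of a one-dimensional SFT $T$, then $S^{\mathbb Z}$ is the image of $T^{\mathbb Z}$, which is the two-dimensional SFT obtained by forbidding the forbidden words of $T$ horizontally. Second, the analogous statement for finite type is true. Suppose $S^{\mathbb Z}$ is defined by forbidden patterns that fit into $N\times N$ squares, and let $w\in\Sigma^{\mathbb Z}$ be a word all of whose factors of length $N$ occur in points of $S$. Each $N\times N$ square of the configuration with all rows equal to $w$ also occurs in a configuration with all rows equal to some point of $S$, so it contains no forbidden pattern. Hence $w\in S$, and $S$ is defined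 by forbidden words of length $N$. Third, there is a counting heuristic. Let $S^{\mathbb Z}=\pi(X)$, where $X$ constrains only neighboring cells, and cut a strip of $h$ rows along a vertical line. All that the left half can tell the right half is the content of one column, one of $|\Gamma|^h$ messages. This is one letter of $\Gamma$ per row, and since the rows are independent, it seems that nothing can be gained by pooling the letters. A device that passes one letter of a finite alphabet along a row is a finite graph.

The heuristic is wrong, because pooling does help. Let $S_{12}\subseteq\{0,\mathsf L,\mathsf R\}^{\mathbb Z}$ be the set of sequences that contain at most one $\mathsf L$ and at most one $\mathsf R$ and in which, if $\mathsf L$ is at position $p$ and $\mathsf R$ at position $p'$, then $p'-p\notin\{12^k:k\ge0\}$. It is the subshift that forbids the words $\mathsf Lw\mathsf L$ and $\mathsf Rw\mathsf R$ for all finite words $w$, and $\mathsf L0^{12^k-1}\mathsf R$ for all $k\ge0$.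

\begin{theorem}\label{thm:main}
The subshift $S_{12}$ is not sofic, but $S_{12}^{\mathbb Z}$ is sofic.
\end{theorem}

Section~\ref{sec:cut} makes the heuristic precise. Cutting a single row of a sofic shift bounds the cover number of a certain $0$--$1$ matrix, and this shows that $S_{12}$ is not sofic. Cutting a strip bounds only the \emph{fractional} cover number (Theorem~\ref{thm:frac}). That bound is not used in the proof of Theorem~\ref{thm:main}, but it rules out many subshifts and shows what a counterexample has to look like: it should ask for an inequality to be certified, and inequalities are certified by hashing.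

The rest of the paper proves that $S_{12}^{\mathbb Z}$ is sofic. In Section~\ref{sec:hash} the columns are sorted into levels by $12$-adic valuation, each level receives a value in the field with $121$ elements, and a sum over the columns between $\mathsf L$ and $\mathsf R$ serves as a hash of their distance. Proposition~\ref{prop:H} states what is needed of a sofic shift that displays these values, and Section~\ref{sec:cover} derives Theorem~\ref{thm:main} from it. Sections~\ref{sec:control} and~\ref{sec:machine} build that shift. The only external result used is Mozes' theorem on substitutions (Theorem~\ref{thm:mozes}).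

Two standard facts are used throughout. The space $\Gamma^{\mathbb Z^2}$ is compact in the product topology and SFTs are closed, so sofic shifts, being continuous images of compact sets, are \emph{closed}. And the class of sofic shifts is stable under finite products, under cellwise maps, and under \emph{adding layers with local rules}: if $Y=\pi(X)$ is sofic, $\Gamma'$ is a finite alphabet and $Y'\subseteq Y\times(\Gamma')^{\mathbb Z^2}$ is defined by finitely many forbidden patterns, then $Y'$ is the image under $\pi\times\mathrm{id}$ of the SFT inside $X\times(\Gamma')^{\mathbb Z^2}$ that forbids the finitely many preimages of these patterns.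

\section{Cutting a row and cutting a strip}\label{sec:cut}

\subsection{Cover numbers}

Left-infinite words occupy the positions $<0$ and right-infinite words the positions $\ge0$. Given a subshift $S$, a finite set $\mathcal U$ of left-infinite words and a finite set $\mathcal V$ of right-infinite words, let $M$ be the $\mathcal U\times\mathcal V$ matrix with $M(u,v)=1$ if $uv\in S$ and $M(u,v)=0$ otherwise. We call such $M$ a \emph{matrix of $S$}.

A \emph{$1$-rectangle} of a finite $0$--$1$ matrix $M$ is a set $A\times B$ of entries, with $A$ a set of rows and $B$ a set of columns, on which $M$ equals $1$. The \emph{cover number} $\chi(M)$ is the least number of $1$-rectangles whose union is the set of $1$-entries. The \emph{fractional cover number} $\chi^*(M)$ is the least total weight of a nonnegative weighting of the $1$-rectangles in which, for every $1$-entry, the rectangles containing it have total weight at least $1$. By linear programming duality, $\chi^*(M)$ is also the largest total mass of a weight $\mu\ge0$ on the $1$-entries that gives mass at most $1$ to each $1$-rectangle. A \emph{fooling set} is a family of $1$-entries $(u_i,v_i)$ with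 $M(u_i,v_{i'})M(u_{i'},v_i)=0$ for $i\ne i'$. A $1$-rectangle that contains $(u_i,v_i)$ and $(u_{i'},v_{i'})$ also contains $(u_i,v_{i'})$ and $(u_{i'},v_i)$, so it contains at most one member of a fooling set. Taking for $\mu$ the indicator of the fooling set, we see that fooling sets have size at most $\chi^*(M)$.

\begin{example}\label{ex:eqneq}
The $n\times n$ identity matrix has its diagonal as a fooling set, so $\chi^*\ge n$. The \emph{inequality matrix} $\mathrm{NE}_n$, with $0$ on the diagonal and $1$ elsewhere, behaves differently. In a cover by $c$ rectangles $A_1\times B_1,\dots,A_c\times B_c$, the $1$-entries of row $i$ form the union of the $B_a$ with $i\in A_a$, so there are at most $2^c$ different rows; hence $\chi(\mathrm{NE}_n)\ge\log_2n$. But $\chi^*(\mathrm{NE}_n)\le4$: give weight $4\cdot2^{-n}$ to $A\times A^{c}$ for each $A\subseteq\{1,\dots,n\}$, and note that an entry $(i,i')$ with $i\ne i'$ lies in $2^{n-2}$ of these rectangles. The set $A$ is a one-bit hash function, and it separates $i$ from $i'$ in the required way with probability $1/4$.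
\end{example}

\subsection{One row}

\begin{lemma}\label{lem:onerow}
If $S$ is presented by a labeled graph with $n$ vertices, then $\chi(M)\le n$ for every matrix $M$ of $S$.
\end{lemma}

\begin{proof}
For a vertex $q$ let $A_q\subseteq\mathcal U$ be the set of labels of left-infinite paths ending at $q$, and $B_q\subseteq\mathcal V$ the set of labels of right-infinite paths starting at $q$. Concatenating paths shows that $A_q\times B_q$ is a $1$-rectangle. If $uv\in S$, cut a bi-infinite path labeled $uv$ between the positions $-1$ and $0$; this gives a vertex $q$ with $(u,v)\in A_q\times B_q$.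
\end{proof}

\begin{proposition}\label{prop:notsofic}
For every $n$ the matrix $\mathrm{NE}_n$ is a matrix of $S_{12}$. Hence $S_{12}$ is not sofic.
\end{proposition}

\begin{proof}
Choose $k$ with $12^{k-1}>n$. For $1\le i\le n$ let $u_i$ have $\mathsf L$ at position $-i$ and $0$ elsewhere, and let $v_i$ have $\mathsf R$ at position $12^k-i$ and $0$ elsewhere. In $u_iv_{i'}$ the distance from $\mathsf L$ to $\mathsf R$ is $12^k+i-i'$. It lies strictly between $12^{k-1}$ and $12^{k+1}$, so it is a power of $12$ exactly when $i=i'$. Thus the matrix is $\mathrm{NE}_n$. Its cover number is at least $\log_2n$, which is unbounded, and Lemma~\ref{lem:onerow} applies.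
\end{proof}

\subsection{Many rows}

A two-dimensional SFT is \emph{given by domino constraints} if its forbidden patterns are pairs of horizontally or vertically adjacent letters. Every sofic shift is the image of such an SFT: if the forbidden patterns of $X$ fit into $N\times N$ squares, take as new letters the $N\times N$ patterns without forbidden subpattern, require neighbors to agree on their overlap after a shift by one cell, and map each letter to its lower left corner.

\begin{theorem}\label{thm:frac}
Let $S$ be a subshift such that $S^{\mathbb Z}=\pi(X)$, where $X\subseteq\Gamma^{\mathbb Z^2}$ is given by domino constraints. Then $\chi^*(M)\le|\Gamma|$ for every matrix $M$ of $S$. In particular, fooling sets of $M$ have size at most $|\Gamma|$.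
\end{theorem}

\begin{proof}
We may assume that $M$ has a $1$-entry. The plan is to glue the left half of one point of $X$ to the right half of another. The two halves will match only along finitely many rows, so we first show that a thick enough strip already decides membership in $S$.

\emph{Claim.} There is $t$ such that, if a configuration on the strip $\mathbb Z\times[-t,t]$ satisfies all domino constraints and its middle row projects to $uv$ with $u\in\mathcal U$, $v\in\mathcal V$, then $uv\in S$.

Otherwise, since $\mathcal U$ and $\mathcal V$ are finite, one fixed word $uv\notin S$ occurs in this way for arbitrarily large $t$. Extend these strips arbitrarily to the plane and take a limit point. It satisfies all domino constraints, so it lies in $X$, and its projection has the row $uv\notin S$, contradicting $\pi(X)=S^{\mathbb Z}$.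

Let $h'\ge1$ and $h=h'+2t$. Let $M^{\otimes h'}$ be the matrix indexed by $\mathcal U^{h'}\times\mathcal V^{h'}$ whose entries are the products of the corresponding $h'$ entries of $M$. For each sequence $e=(u_r,v_r)_{1\le r\le h}$ of $1$-entries of $M$ fix $\xi_e\in X$ whose projection has the rows $u_rv_r$ for $1\le r\le h$; it exists because the rows of $S^{\mathbb Z}$ are independent. Let $\gamma(e)\in\Gamma^h$ be the content of column $-1$ of $\xi_e$ in these rows. Suppose $\gamma(e)=\gamma(e')$ with $e'=(u'_r,v'_r)$. In rows $1,\dots,h$, the columns $<0$ of $\xi_e$ and the columns $\ge0$ of $\xi_{e'}$ together satisfy all domino constraints, because the dominoes across the cut are those of $\xi_{e'}$. By the claim, $M(u_r,v'_r)=1$ for $t<r\le h-t$. Now fix the outer $2t$ entries of $e$ once and for all, so that the sequences $e$ correspond to the $1$-entries of $M^{\otimes h'}$. For each value of $\gamma$, the left parts and the right parts of the sequences with that value span a $1$-rectangle of $M^{\otimes h'}$. Therefore $\chi(M^{\otimes h'})\le|\Gamma|^{h'+2t}$.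

Let $\mu$ be a weight on the $1$-entries of $M$ of total mass $\chi^*(M)$ that gives mass at most $1$ to each $1$-rectangle. Let $A\times B$ be a nonempty $1$-rectangle of $M^{\otimes h'}$, and let $A_r$, $B_r$ be the sets of $r$-th coordinates of $A$ and $B$. If $u\in A_r$ and $v\in B_r$, then $M(u,v)$ is a factor of an entry of $A\times B$, so it equals $1$. Thus each $A_r\times B_r$ is a $1$-rectangle of $M$, and $A\times B$ lies in their product, so its mass under $\mu^{\otimes h'}$ is at most $1$. The total mass $\chi^*(M)^{h'}$ is covered by at most $|\Gamma|^{h'+2t}$ such rectangles, so $\chi^*(M)^{h'}\le|\Gamma|^{h'+2t}$. Take $h'$-th roots and let $h'\to\infty$.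
\end{proof}

\begin{corollary}\label{cor:fool}
If the matrices of $S$ have arbitrarily large fooling sets, then $S^{\mathbb Z}$ is not sofic. This holds, for instance, if $S$ forbids exactly the words $\mathsf L0^m\mathsf R0^{m'}\mathsf L$ with $m\ne m'$.
\end{corollary}

\begin{proof}
The first statement is contained in Theorem~\ref{thm:frac}. In the example take $u_m={}^\infty0\,\mathsf L0^m\mathsf R$ and $v_m=0^m\mathsf L\,0^\infty$. Then $u_mv_{m'}\in S$ if and only if $m=m'$, so the pairs $(u_m,v_m)$, $m\le n$, form a fooling set.
\end{proof}

We make no claim that boundedness of $\chi^*$ suffices for $S^{\mathbb Z}$ to be sofic. But the gap between Lemma~\ref{lem:onerow} and Theorem~\ref{thm:frac} is the gap between $\chi$ and $\chi^*$, and Example~\ref{ex:eqneq} shows where it opens. A hash function is expensive to describe for one row; the construction below makes many rows share the description.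

\section{Hashing the length of an interval}\label{sec:hash}

\subsection{Levels}

Let $\mathbb Z_{12}=\varprojlim\mathbb Z/12^l$ be the ring of $12$-adic integers. Each $\xi\in\mathbb Z_{12}$ has unique digits $\xi_l\in\{0,\dots,11\}$ with $\xi=\sum_{l\ge0}\xi_l12^l$; its residue modulo $12^l$ is $\sum_{i<l}\xi_i12^i$, and addition is done digit by digit with a carry of $0$ or $1$. The ring contains $\mathbb Z$ as the set of elements whose digits are eventually all $0$ or eventually all $11$.

Fix an \emph{address} $z\in\mathbb Z_{12}$. The \emph{level} $\lambda_z(y)$ of a column $y\in\mathbb Z$ is the index of the first nonzero digit of $y-z$, and $\infty$ if $y=z$. The columns of level at least $l$ form one residue class modulo $12^l$. If $z\notin\mathbb Z$, all levels are finite.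

Let $\mathbb F$ be the field with $121$ elements; it has characteristic $11$. For $t\in\mathbb F$ put $g(t)=(1,t,t^2)$, and let
\[
\mathcal C=\{g(t):t\in\mathbb F\}=\{\gamma\in\mathbb F^3:\gamma_0=1,\ \gamma_1^2=\gamma_2\}.
\]
The base and the characteristic are matched so that intervals whose length is a power of $12$ leave a recognizable trace.

\begin{lemma}\label{lem:power}
Let $\tau\colon\mathbb Z\to\mathbb F$ take the same value on any two columns of the same finite level. If $p'-p=12^k$, then $\sum_{y\in[p,p')}g(\tau(y))\in\mathcal C$.
\end{lemma}

\begin{proof}
For $i\le k$ the interval contains exactly $12^{k-i}$ columns of level at least $i$. So for $i<k$ it contains $12^{k-i}-12^{k-i-1}=11\cdot12^{k-i-1}$ columns of level $i$; they have the same $g(\tau(y))$, and their sum is $0$ in characteristic $11$. There remains exactly one column $y$, of level at least $k$ and possibly $\infty$, and the sum equals $g(\tau(y))$.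
\end{proof}

This suggests a test with finite memory. If the values $\tau(y)$ are written on a row, add up $g(\tau(y))$ from $\mathsf L$ to $\mathsf R$ and allow the $\mathsf R$ only if the sum is not in $\mathcal C$. By Lemma~\ref{lem:power} no forbidden distance passes, whatever values the levels carry. The work lies in letting all other distances pass.

Let $z\notin\mathbb Z$ and let $\theta_l$ be the value of $\tau$ on level $l$. The \emph{profile} of $[p,p')$ is the finitely supported sequence $w=(w_l)_{l\ge0}$ in $\mathbb F_{11}\subseteq\mathbb F$, where $w_l$ is the number modulo $11$ of columns of level $l$ in $[p,p')$. The sum is $\sum_lw_l\,g(\theta_l)$, and it lies in $\mathcal C$ if and only if $\sum_lw_l=1$ and $Q_w(\theta)=0$, where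
\[
Q_w(Y_0,Y_1,\dots)=\Bigl(\sum_lw_lY_l\Bigr)^2-\sum_lw_lY_l^2 .
\]
A \emph{unit vector} is a sequence $e_j$ with a single nonzero entry, a $1$ at index $j$.

\begin{lemma}\label{lem:Q}
If $\sum_lw_l=1$ and $w$ is not a unit vector, then $Q_w$ is a nonzero quadratic form.
\end{lemma}

\begin{proof}
The coefficients of $Q_w$ are $w_l^2-w_l$ and $2w_lw_m$ for $l\ne m$. As the characteristic is not $2$, they all vanish only if every $w_l$ is $0$ or $1$ and at most one is nonzero, that is, if $w=0$ or $w$ is a unit vector. The case $w=0$ contradicts $\sum_lw_l=1$.
\end{proof}

\begin{example}\label{ex:23}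
Since $\sum_lw_l\equiv p'-p\pmod{11}$, the first coordinate alone lets pass every distance that is not $1$ modulo $11$. The smallest interesting distance is $23$. Among $23$ consecutive columns starting at $p$, every residue class modulo $12$ occurs twice, except that of $p-1$. There are three cases.
\begin{itemize}
\item[(i)] Two columns of level $1$ and $21$ of level $0$. Then $w=-e_0+2e_1$ and $Q_w=(2Y_1-Y_0)^2-(2Y_1^2-Y_0^2)=2(Y_1-Y_0)^2$. The row passes if $\theta_1\ne\theta_0$.
\item[(ii)] One column of level $1$, one of level $j\ge2$, and $21$ of level $0$. Then $w=-e_0+e_1+e_j$ and $Q_w=2(Y_1-Y_0)(Y_j-Y_0)$. The row passes if $\theta_1\neq\theta_0$ and $\theta_j\ne\theta_0$.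
\item[(iii)] $p-1\equiv z\pmod{12}$. Then there are $22$ columns of level $0$ and one of some level $j\ge1$, so $w=e_j$, and the row is rejected whatever the values $\theta_l$ are.
\end{itemize}
Case (iii) is a defect of the address, and is repaired by offering several addresses. Cases (i) and (ii) are conditions on the values, and the question is how to meet them in all rows at once.
\end{example}

\subsection{Three addresses}

The profile of an interval is read off from the digits of its endpoints.

\begin{lemma}\label{lem:digits}
Let $z\notin\mathbb Z$, $p<p'$, $d=p'-p$. Put $\xi=p-1-z$, $\xi'=\xi+d$ and $\Delta_l=\xi'_l-\xi_l\in[-11,11]$. Then $\Delta_l=0$ for large $l$, $d=\sum_l\Delta_l12^l$, and $w_l\equiv\Delta_l\pmod{11}$ for all $l$.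
\end{lemma}

\begin{proof}
Let $N_l$ be the number of columns of level at least $l$ in $[p,p')$, that is, the number of $m\in\{1,\dots,d\}$ with $\xi+m\equiv0\pmod{12^l}$. Let $\bar\xi,\bar\xi'\in[0,12^l)$ be the residues of $\xi,\xi'$. Then $N_l$ is the quotient and $\bar\xi'$ the remainder of $\bar\xi+d$ upon division by $12^l$, so
\[
12^lN_l=d-(\bar\xi'-\bar\xi)=d-\sum_{i<l}\Delta_i12^i .
\]
All levels are finite, so $N_l=0$ for large $l$, which gives the first two claims. Subtracting the identities for $l$ and $l+1$ gives $N_l-12N_{l+1}=\Delta_l$. The number of columns of level exactly $l$ is $N_l-N_{l+1}=\Delta_l+11N_{l+1}$.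
\end{proof}

For $c=0,1,2$ let $z_c=\sum_lh_c12^l$ with $(h_0,h_1,h_2)=(1,5,9)$. None of the $z_c$ is an integer.

\begin{lemma}\label{lem:three}
Let $d=p'-p\ge1$ not be a power of $12$, and let $w^c$ be the profile of $[p,p')$ for the address $z_c$. Then $w^c$ is not a unit vector for at least one $c\in\{0,1,2\}$.
\end{lemma}

\begin{proof}
For an integer $m\ne0$ let $\operatorname{ord}(m)$ be the largest $e$ with $12^e\mid m$. Put $L_1=\operatorname{ord}(d)$ and $L_2=\operatorname{ord}(d-12^{L_1})$, which is defined because $d\ne12^{L_1}$. Both depend on $d$ only. We show that a unit profile forces an exceptional digit at level $L_1$ or $L_2$, and that each level has an exceptional digit for at most one $c$.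

Suppose $w^c=e_j$, and use the notation of Lemma~\ref{lem:digits} with $z=z_c$. Then $\Delta_l\in\{0,\pm11\}$ for $l\ne j$, and $\Delta_j\in\{1,-10\}$. Call $l$ \emph{special} if $\Delta_l\in\{\pm11,-10\}$. At a special level $\xi_l\in\{0,10,11\}$: the difference $11$ forces $\xi_l=0$, the difference $-11$ forces $\xi_l=11$, and $-10$ forces $\xi_l\in\{10,11\}$. If no level were special, we would have $d=12^j$. Let $l_1$ be the least special level. If $j<l_1$, then $\Delta_j=1$ and the other $\Delta_l$ with $l<l_1$ vanish, so $d=12^j+12^{l_1}(\pm11+12m)$ for an integer $m$; hence $L_1=j$ and $L_2=l_1$. If $j\ge l_1$, then all $\Delta_l$ with $l<l_1$ vanish, so $d=12^{l_1}(\Delta_{l_1}+12m)$ with $12\nmid\Delta_{l_1}$; hence $L_1=l_1$. In both cases the digit of $p-1-z_c$ at level $L_1$ or at level $L_2$ lies in $\{0,10,11\}$.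

Fix a level $L$ and $c>c'$. We have $p-1-z_{c'}=(p-1-z_c)+\sum_l(h_c-h_{c'})12^l$ with $h_c-h_{c'}\in\{4,8\}$. Allowing for a carry, the two digits at level $L$ differ modulo $12$ by an element of $\{4,5,8,9\}$. Elements of $\{0,10,11\}$ differ modulo $12$ only by $0,\pm1,\pm2$. So at level $L$ at most one $c$ has its digit in $\{0,10,11\}$, and the two levels $L_1,L_2$ account for at most two values of $c$.
\end{proof}

\subsection{Values that depend on the row}

\begin{remark}\label{rem:fixed}
Values that are the same in all rows cannot work. Let $\theta^c_l\in\mathbb F$ be given for $c=0,1,2$ and $l\geq0$. Some triple $(t_0,t_1,t_2)$ equals $(\theta^0_l,\theta^1_l,\theta^2_l)$ for twelve different levels $l$; let $d$ be the sum of the corresponding powers $12^l$, which is not a power of $12$. Choose $N$ above these levels and $p$ with $p-1\equiv\sum_{l<N}10\cdot12^l\pmod{12^N}$. The digits of $p-1-z_c$ below $N$ are $10-h_c\le9$, so adding $d$ causes no carry, and by Lemma~\ref{lem:digits} each $w^c$ is the indicator of the twelve levels. The sum for $z_c$ is $12\,g(t_c)=g(t_c)\in\mathcal C$, and all three tests reject.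
\end{remark}

So row $r$ needs its own values $\theta^{(r)}_l$. They cannot all be free parameters: all columns of level $l$ in row $r$ must show the same value, so each parameter has to travel along the whole width of the plane, and a row can carry only a bounded number of them. We therefore let $12^{k+1}$ rows share the parameters for level $k+1$. If the shared parameter were the value $\theta_{k+1}$ itself, $121$ choices would face $12^{k+1}$ rows, each able to forbid some of them. We share instead a vector $U\in\mathbb F^{k+1}$ and let $\theta^{(r)}_{k+1}$ be its inner product with $(\theta^{(r)}_0,\dots,\theta^{(r)}_k)$. Now there are $121^{k+1}$ choices, each row will forbid at most two, and the cost per row, $\sum_k(k+1)12^{-(k+1)}$ field elements, is less than one. The next proposition states that such values can be displayed by a sofic shift. It is proved in Section~\ref{sec:machine}.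

\begin{proposition}\label{prop:H}
There are a sofic shift $H\subseteq\Gamma_H^{\mathbb Z^2}$ and a map $\tau\colon\Gamma_H\to\mathbb F$ with the following properties, where $\tau(y,r)$ denotes the value of $\tau$ at the cell $(y,r)$ of a point of $H$.
\begin{itemize}
\item[(a)] For every point of $H$ there is $z\in\mathbb Z_{12}$ such that $\tau(y,r)=\tau(y',r)$ whenever $\lambda_z(y)=\lambda_z(y')<\infty$.
\item[(b)] Let $z\in\mathbb Z_{12}\setminus\mathbb Z$. For each $k\ge0$ there is a partition $\mathcal P_k$ of the set of rows into classes of $12^{k+1}$ rows such that the following holds. Let $G_k(r)\in\mathcal P_k$ be the class of row $r$. For every family of vectors $U(G)\in\mathbb F^{k+1}$ $(k\ge0$, $G\in\mathcal P_k)$, with coordinates indexed from $0$, some point of $H$ satisfies $\tau(y,r)=\theta^{(r)}_{\lambda_z(y)}$ at all cells, where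
\begin{equation}\label{eq:rec}
\theta^{(r)}_0=1,\qquad\theta^{(r)}_{k+1}=\sum_{j=0}^kU(G_k(r))_j\,\theta^{(r)}_j\quad(k\ge0).
\end{equation}
\end{itemize}
\end{proposition}

\section{Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:H}}\label{sec:cover}

\subsection{The cover}

Let $\hat X$ be the set of configurations that consist of three points of $H$, called copies $c=0,1,2$, with values $\tau_c(y,r)$; a visible layer $\psi\in\{0,\mathsf L,\mathsf R\}^{\mathbb Z^2}$; and a state layer $q(y,r)\in\{\mathsf N,\mathsf A,\mathsf E\}\cup(\{0,1,2\}\times\mathbb F^3)$. The state $\mathsf N$ means that nothing has been seen, $\mathsf A$ that an $\mathsf R$ alone has been seen, $\mathsf E$ that both letters have been seen, and $(c,\gamma)$ that the running sum of copy $c$ is $\gamma$. At every cell, $q(y+1,r)$ must follow from $q(y,r)$ and $\psi(y,r)$ by the table below, in which $g_c=g(\tau_c(y,r))$ and a dash marks a forbidden combination.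
\[
\begin{array}{c|ccc}
 q(y,r) & \psi=0 & \psi=\mathsf L & \psi=\mathsf R\\ \hline
\mathsf N & \mathsf N & (c,g_c)\text{ for any }c & \mathsf A\\
(c,\gamma) & (c,\gamma+g_c) & - & \mathsf E,\text{ only if }\gamma\notin\mathcal C\\
\mathsf A & \mathsf A & \mathsf E & -\\
\mathsf E & \mathsf E & - & -
\end{array}
\]
These are local rules over a product of sofic shifts, so the set $\pi(\hat X)$ of visible layers is sofic, and in particular closed. In view of Proposition~\ref{prop:notsofic}, Theorem~\ref{thm:main} follows once we show $\pi(\hat X)=S_{12}^{\mathbb Z}$.

\subsection{Every visible row lies in $S_{12}$}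

Fix a point of $\hat X$ and a row $r$. After an $\mathsf L$ the state is $(c,\cdot)$ or $\mathsf E$; these states lead only to states of the same two kinds, and they do not read $\mathsf L$. After an $\mathsf R$ the state is $\mathsf A$ or $\mathsf E$; these lead only to $\mathsf A$ or $\mathsf E$, and they do not read $\mathsf R$. So the row has at most one $\mathsf L$ and at most one $\mathsf R$. Suppose $\mathsf L$ is at $p$ and $\mathsf R$ at $p'>p$. The state at $p$ is $\mathsf N$ or $\mathsf A$, and $\mathsf A$ would lead to $\mathsf E$, which never reads $\mathsf R$. So it is $\mathsf N$, all letters strictly between $p$ and $p'$ are $0$, and the state at $p'$ is $(c,\gamma)$ with $\gamma=\sum_{y\in[p,p')}g(\tau_c(y,r))$. The table requires $\gamma\notin\mathcal C$. By Proposition~\ref{prop:H}(a) and Lemma~\ref{lem:power}, $p'-p$ is not a power of $12$.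

\subsection{Every point of $S_{12}^{\mathbb Z}$ is visible}

The recursion \eqref{eq:rec} runs upward in $k$, but the vectors are chosen downward. One eliminates the highest variable from $Q_w$ by substituting a linear form in the lower ones, and takes care only that the result is not the zero polynomial. In Example~\ref{ex:23}(ii) with $j=2$, the substitution $Y_2=U_0Y_0+U_1Y_1$ turns $2(Y_1-Y_0)(Y_2-Y_0)$ into $2(Y_1-Y_0)\bigl((U_0-1)Y_0+U_1Y_1\bigr)$, which vanishes identically only for $(U_0,U_1)=(1,0)$. For any other choice, the substitution $Y_1=U'Y_0$ gives $2(U'-1)(U_0-1+U_1U')\,Y_0^2$, which vanishes for at most two values of $U'$.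

\begin{lemma}\label{lem:two}
If $\varphi(Y_0,\dots,Y_k,T)$ is a nonzero quadratic form over $\mathbb F$, then $\varphi\bigl(Y_0,\dots,Y_k,\sum_jU_jY_j\bigr)$ is the zero polynomial for at most two vectors $U\in\mathbb F^{k+1}$.
\end{lemma}

\begin{proof}
View $\varphi$ as a nonzero polynomial of degree at most $2$ in $T$ over the integral domain $\mathbb F[Y_0,\dots,Y_k]$. It has at most two roots there, and distinct vectors $U$ give distinct elements $\sum_jU_jY_j$.
\end{proof}

A downward choice needs a highest level to start from, and compactness supplies it. Let $\psi\in S_{12}^{\mathbb Z}$. Replacing the rows $r$ with $|r|>N$ by $0^{\mathbb Z}\in S_{12}$ gives points of $S_{12}^{\mathbb Z}$ that converge to $\psi$ as $N\to\infty$. Since $\pi(\hat X)$ is closed, we may assume that $\psi$ has finitely many nonzero rows.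

Call a row \emph{relevant} if it has $\mathsf L$ at some $p$ and $\mathsf R$ at some $p'>p$. The other rows have a valid state sequence whatever the three copies are: constantly $\mathsf N$ if the row is $0^{\mathbb Z}$; $\mathsf N$ and then $(0,\text{running sum})$ if it contains $\mathsf L$ only; $\mathsf N$ and then $\mathsf A$ if it contains $\mathsf R$ only; and $\mathsf N,\mathsf A,\mathsf E$ in turn if $\mathsf R$ precedes $\mathsf L$.

For each relevant row $r$ choose $c_r$ by Lemma~\ref{lem:three} so that the profile $w_r$ of $[p,p')$ for $z_{c_r}$ is not a unit vector. Copy $c$ will be a point given by Proposition~\ref{prop:H}(b) for the address $z_c$, and row $r$ uses copy $c_r$: its states are $\mathsf N$, then $(c_r,\text{running sum})$, then $\mathsf E$. At the $\mathsf R$ the sum is $\sum_l(w_r)_l\,g(\theta^{(r)}_l)$, with the values $\theta^{(r)}$ of copy $c_r$. If $\sum_l(w_r)_l\ne1$, this is not in $\mathcal C$ and the row is valid. It remains to choose, for each $c$, the vectors of copy $c$ so that $Q_{w_r}(\theta^{(r)})\ne0$ for all $r$ in the finite set $\mathcal R_c$ of relevant rows with $c_r=c$ and $\sum_l(w_r)_l=1$.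

Fix $c$ and take $K$ such that all $w_r$, $r\in\mathcal R_c$, are supported in $[0,K]$. Put $\varphi^{(r)}_K=Q_{w_r}(Y_0,\dots,Y_K)$, a nonzero quadratic form by Lemma~\ref{lem:Q}. For $k=K-1,\dots,0$ in turn, and for each class $G\in\mathcal P_k$, choose $U(G)\in\mathbb F^{k+1}$ such that for all $r\in\mathcal R_c\cap G$ the quadratic form
\[
\varphi^{(r)}_k(Y_0,\dots,Y_k)=\varphi^{(r)}_{k+1}\Bigl(Y_0,\dots,Y_k,\sum_{j\le k}U(G)_jY_j\Bigr)
\]
is nonzero. This is possible: by Lemma~\ref{lem:two} each of the $12^{k+1}$ rows of $G$ excludes at most two vectors, and $2\cdot12^{k+1}\le24^{k+1}<121^{k+1}$. Put $U(G)=0$ for the classes with $k\ge K$. At the end $\varphi^{(r)}_0=a_rY_0^2$ with $a_r\ne0$, and \eqref{eq:rec} gives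
\[
Q_{w_r}(\theta^{(r)})=\varphi^{(r)}_K(\theta^{(r)}_0,\dots,\theta^{(r)}_K)=\varphi^{(r)}_{K-1}(\theta^{(r)}_0,\dots,\theta^{(r)}_{K-1})=\dots=\varphi^{(r)}_0(1)=a_r\ne0 .
\]
Doing this for $c=0,1,2$ makes all rows valid, so $\psi\in\pi(\hat X)$. This proves Theorem~\ref{thm:main}, given Proposition~\ref{prop:H}. \qed

\begin{remark}\label{rem:constants}
The constants have the following roles. The characteristic must divide $12-1$ for Lemma~\ref{lem:power} and be odd for Lemma~\ref{lem:Q}. The count above needs more than $24$ field elements at $k=0$, so $\mathbb F_{11}$ is replaced by $\mathbb F_{121}$. In a base $b$ with $b-1$ prime, the exceptional digits in the proof of Lemma~\ref{lem:three} are $0,b-2,b-1$, and that proof needs three constants $h_c$ with differences in $[3,b-4]$. This requires $b\ge10$, and $12$ is the first such base with $b-1$ prime.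
\end{remark}

\section{Automata that read addresses}\label{sec:control}

To build $H$, each cell must know its task, and the task depends on the digits of its column and of its row. No local rule sees these digits, but a substitution shift encodes them in its hierarchy of blocks. This section shows that the verdict of any finite automaton that reads the digits from the lowest one upward can be displayed by a sofic shift.

\subsection{Mozes' theorem}

A \emph{substitution} is a map $\sigma\colon\Phi\to\Phi^{n\times n}$, $n\ge2$, from a finite alphabet to patterns on $\{0,\dots,n-1\}^2$. It acts on square patterns and on configurations by replacing each letter by its block: $\sigma(\omega)(ny+e',nr+e'')=\sigma(\omega(y,r))_{(e',e'')}$. Thus $\sigma^L(\phi)$, for a letter $\phi$, is a pattern of side $n^L$.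

\begin{theorem}[Mozes \cite{Mozes}; see also \cite{GS}]\label{thm:mozes}
For every substitution $\sigma$ the set
\[
X_\sigma=\{\omega\in\Phi^{\mathbb Z^2}:\text{every finite pattern of }\omega\text{ occurs in some }\sigma^L(\phi),\ \phi\in\Phi,\ L\ge0\}
\]
is sofic.
\end{theorem}

Let $\Lambda_\sigma$ be the set of $\omega$ such that, for every $L$, $\omega$ is a translate of $\sigma^L(\omega')$ for some $\omega'\in\Phi^{\mathbb Z^2}$. Then $X_\sigma\subseteq\Lambda_\sigma$. Indeed, fix $\omega\in X_\sigma$ and $L$. A square window of side greater than $n^{L}$ can occur only in blocks $\sigma^{L'}(\phi)=\sigma^L(\sigma^{L'-L}(\phi))$ with $L'\ge L$. So the window is cut into blocks $\sigma^L(\cdot)$ along some offset modulo $n^L$, with a letter attached to each block. Along a subsequence of windows growing to the plane, the offset is constant and the letter at each block position stabilizes, which gives $\omega'$. Below we use only that there is a sofic shift $Y$ with $X_\sigma\subseteq Y\subseteq\Lambda_\sigma$, so it does not matter for which of the two sets the theorem is formulated.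

\subsection{The control shift}

Let $D=\{0,\dots,11\}^2$; a pair in $D$ is written (column digit, row digit). An \emph{address automaton} $\mathcal A$ consists of a finite state set $\mathcal Q$, an initial state $q^0$, a transition map $\delta\colon\mathcal Q\times D\to\mathcal Q$, and a nonempty set $O\subseteq\mathcal Q$ of absorbing states, called \emph{outputs}: $\delta(o,e)=o$ for $o\in O$. Given $z,\rho\in\mathbb Z_{12}$, let $\mathcal A$ read the pairs $((y-z)_l,(r-\rho)_l)$, $l=0,1,2,\dots$, starting from $q^0$. If it reaches $o\in O$, we say that $\mathcal A$ \emph{decides} the cell $(y,r)$ with output $o$. For a finite family $(\mathcal A_i)_{i\in I}$ and a configuration $\kappa$ over $\prod_iO_i$, call $(z,\rho)$ an \emph{address of $\kappa$} if $\kappa_i(y,r)=o$ whenever $\mathcal A_i$ decides $(y,r)$ with output $o$. At undecided cells nothing is required.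

\begin{lemma}\label{lem:control}
For every finite family of address automata there is a sofic shift $\Omega\subseteq(\prod_iO_i)^{\mathbb Z^2}$ such that
\begin{itemize}
\item[(a)] every $\kappa\in\Omega$ has an address;
\item[(b)] every $(z,\rho)$ with $z,\rho\notin\mathbb Z$ is an address of some $\kappa\in\Omega$.
\end{itemize}
\end{lemma}

\begin{proof}
The difficulty is one of order. A substitution fixes the high digits of a position first, while the automaton reads the low digits first. So a letter cannot carry a state. It carries instead the function that tells, for each state $q$, which output results if the automaton arrives in state $q$ and reads the higher digits.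

Let $\Phi_i$ be the set of maps $f_i\colon\mathcal Q_i\to O_i$ with $f_i(o)=o$ for $o\in O_i$, and let $\Phi^\circ=\prod_i\Phi_i$. The letters are triples $(f,m,m')$ with \emph{core} $f\in\Phi^\circ$, $m\in D$ and $m'\in\Phi^\circ\sqcup D$. For $e\in D$ put
\[
\sigma(f,m,m')_e=\bigl((f_i\circ\delta_i(\cdot,e))_{i\in I},\ e,\ m'_e\bigr),\qquad m'_{(1,0)}=f,\quad m'_{(2,0)}=m,\quad m'_e=m'\text{ otherwise}.
\]
The new core lies in $\Phi^\circ$ because outputs are absorbing. The components $m,m'$ play no role in what follows. They give $\sigma$ unique derivation, in case one prefers a version of Theorem~\ref{thm:mozes} with that hypothesis: the marks $e$ determine the partition into $12\times12$ blocks, and each block displays $f$, $m$ and $m'$ of the letter that produced it.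

Fix a sofic $Y$ with $X_\sigma\subseteq Y\subseteq\Lambda_\sigma$, and let $\Omega$ be its image under the cellwise map $(f,m,m')\mapsto(f_i(q^0_i))_{i\in I}$.

Let $\phi$ be a letter with core $f$. In $\sigma^L(\phi)$, the cell whose coordinates have the digit pairs $e_0,\dots,e_{L-1}$, lowest first, has the core
\begin{equation}\label{eq:core}
q\longmapsto f_i\bigl(\delta_i(\cdots\delta_i(\delta_i(q,e_0),e_1)\cdots,e_{L-1})\bigr)\qquad(i\in I).
\end{equation}
This follows by induction on $L$ from $\sigma^L(\phi)=\sigma(\sigma^{L-1}(\phi))$: the cell sits at position $e_0$ in the image of the cell of $\sigma^{L-1}(\phi)$ with digit pairs $e_1,\dots,e_{L-1}$, and its core is the core of that cell composed with $\delta_i(\cdot,e_0)$. Consequently, if reading $e_0,\dots,e_{L-1}$ leads $\mathcal A_i$ from $q^0_i$ to an output $o$, then the cell displays $o$, whatever $\phi$ is.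

(a) Let $\omega\in Y$. Call a pair in $(\mathbb Z/12^L)^2$ \emph{valid for $L$} if $\omega$ is a concatenation of blocks $\sigma^L(\cdot)$ whose lower left corners have coordinates in that pair of residue classes. Valid pairs exist for every $L$ since $\omega\in\Lambda_\sigma$. As $\sigma^{L+1}(\cdot)=\sigma^L(\sigma(\cdot))$, a pair valid for $L+1$ reduces modulo $12^L$ to a pair valid for $L$. The valid pairs thus form an infinite, finitely branching tree, and K\"onig's lemma gives $z,\rho\in\mathbb Z_{12}$ whose reductions are valid for all $L$. The coordinates of $(y,r)$ in its block $\sigma^L(\cdot)$ are the residues of $y-z$ and $r-\rho$ modulo $12^L$, so by \eqref{eq:core} the pair $(z,\rho)$ is an address of the image of $\omega$.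

(b) Let $P_L,P'_L\in[0,12^L)$ be the residues of $-z$ and $-\rho$. Fix a letter $\phi$ and place $\sigma^L(\phi)$ so that the cell $(0,0)$ has coordinates $(P_L,P'_L)$ in it. The block covers the columns $[-P_L,12^L-P_L)$, and column $y$ has the coordinate $y+P_L\equiv y-z\pmod{12^L}$; the same holds for rows. Since $-z\notin\mathbb Z$, its digits are not eventually $0$, so $P_L\to\infty$, and not eventually $11$, so $12^L-1-P_L\to\infty$. The same is true of $P'_L$, so the placed blocks exhaust the plane. A limit point $\omega$ of them lies in $X_\sigma\subseteq Y$. If $\mathcal A_i$ decides a cell, then by \eqref{eq:core} the cell displays the right output in all placed blocks with $L$ large, hence in $\omega$.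
\end{proof}

\section{The hash shift}\label{sec:machine}

\subsection{Evaluating the recursion backward}

Evaluating \eqref{eq:rec} as written would require the values $\theta_0,\dots,\theta_k$ of a row to be collected and multiplied with a vector, separately for each row. The backward order is cheaper, because its early steps are shared by many rows. Fix $i\ge1$ and write $U_k$ for the vector used at step $k$. For each $k<i$ we express $\theta_i$ through $\theta_0,\dots,\theta_k$, say $\theta_i=\sum_{j\le k}a_{j,k}\theta_j$. For $k=i-1$ we may take $a_{j,i-1}=(U_{i-1})_j$. Substituting $\theta_{k+1}=\sum_{j\le k}(U_k)_j\theta_j$ into the expression for $k+1$ gives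
\begin{equation}\label{eq:plan}
a_{j,k}=a_{j,k+1}+(U_k)_j\,a_{k+1,k+1}\qquad(0\le j\le k),
\end{equation}
and finally $\theta_i=a_{0,0}$, because $\theta_0=1$. The numbers $a_{j,k}$ depend only on $U_k,\dots,U_{i-1}$, and each instance of \eqref{eq:plan} is one multiplication and one addition involving one coordinate of one vector.

This dictates the layout. Each column $x$ of level $i$ performs the computation for itself and stores $a_{j,k}$ in a column to its right reserved for $(j,k)$. The coordinate $(U_k)_j$ is written along a whole row reserved for $(j,k)$, and that row carries out \eqref{eq:plan} for all columns $x$ at once. Since all columns of level $i$ use the same rows, they obtain the same result.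

\subsection{Types and windows}

Fix addresses $z,\rho\in\mathbb Z_{12}$ and write $\lambda=\lambda_z$. For $0\le j\le k$ put
\[
\nu_{k,k}=12^k,\qquad\nu_{j,k}=2\cdot12^j+12^k\quad(j<k).
\]
A column $y$ has \emph{type} $(j,k)$ if $y-z\equiv\nu_{j,k}\pmod{12^{k+1}}$, and a row $r$ has type $(j,k)$ if $r-\rho\equiv\nu_{j,k}\pmod{12^{k+1}}$. In digits: the type is $(k,k)$ if the first nonzero digit is a $1$ at position $k$, and it is $(j,k)$ with $j<k$ if the first nonzero digit is a $2$ at position $j$ and the second is a $1$ at position $k$. So a column or row has at most one type, and may have none. If $\lambda(x)\ge k+1$, then the digits $0,\dots,k$ of $x-z$ vanish, so adding $\nu_{j,k}<12^{k+1}$ causes no carry: the column $x+\nu_{j,k}$ has type $(j,k)$, and its digits above $k$ are those of $x$. Conversely, a column $y$ of type $(j,k)$ is $x+\nu_{j,k}$ for the unique column $x=y-\nu_{j,k}$, and $\lambda(x)\ge k+1$. The column $x+\nu_{j,k}$ will store the number $a_{j,k}$ of $x$.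

A \emph{$k$-window} is a set of $12^{k+1}$ consecutive rows whose first row $r$ satisfies $r\equiv\rho\pmod{12^{k+1}}$. The $k$-windows partition the rows, each $(k+1)$-window is a union of twelve $k$-windows, and for each $j\le k$ every $k$-window contains exactly one row of type $(j,k)$. For a $k$-window $V$ let $V^+$ be the $k$-window directly above it.

The entries $a_{0,k},\dots,a_{k,k}$ are computed in different rows of a $k$-window, but the rows that read them should see a vector computed from one and the same $U_k$. So results are first written into a buffer, and are committed to the readable register only at the start of the next $k$-window. This delay determines which rows supply the vectors used in row $r$. Let $V_0(r)$ be the $0$-window with $r\in V_0(r)^+$, and let $V_{k+1}(r)$ be the $(k+1)$-window with $V_k(r)\subseteq V_{k+1}(r)^+$.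

\begin{lemma}\label{lem:count}
For each $k$-window $V$ exactly $12^{k+1}$ rows $r$ satisfy $V_k(r)=V$.
\end{lemma}

\begin{proof}
For $k=0$ these are the $12$ rows of $V^+$. If $V$ is a $(k+1)$-window, then $V_{k+1}(r)=V$ if and only if $V_k(r)$ is one of the twelve $k$-windows in $V^+$, which by induction happens for $12\cdot12^{k+1}$ rows.
\end{proof}

\subsection{Three automata}

The \emph{instruction} automaton has the outputs $\mathsf{idle}$, $\mathsf{cut}$, $\mathsf{read}_\alpha$, $\mathsf{read}_\beta$, $\mathsf{init}$, $\mathsf{write}$, the further states listed in the first column below, and the initial state $\mathsf Z$. A star stands for any digit, and every transition not listed leads to $\mathsf{idle}$.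
\[
\begin{array}{c|l}
\mathsf Z & (0,0)\to\mathsf Z,\ \ (0,1)\to\mathsf P_0,\ \ (1,1)\to\mathsf P_1,\ \ (2,1)\to\mathsf P_2,\ \ (0,2)\to\mathsf T_0,\ \ (2,2)\to\mathsf T_2\\
\mathsf T_0 & (0,0)\to\mathsf T_0,\ \ (0,1)\to\mathsf P_0\\
\mathsf T_2 & (0,0)\to\mathsf T_2,\ \ (1,1)\to\mathsf P_1,\ \ (0,1)\to\mathsf P_2\\
\mathsf P_0 & (0,*)\to\mathsf{cut},\ \ (1,*)\to\mathsf{read}_\beta\\
\mathsf P_1 & (0,*)\to\mathsf{write},\ \ (n,*)\to\mathsf{init}\text{ for }n\ne0\\
\mathsf P_2 & (1,*)\to\mathsf{read}_\alpha
\end{array}
\]
The \emph{commit} automaton has the outputs $\mathsf{yes},\mathsf{no}$, the initial state $\mathsf Z'$ and one more state $\mathsf T'$. Its transitions are $(0,0)\to\mathsf Z'$, $(1,0)\to\mathsf{yes}$, $(2,0)\to\mathsf T'$ from $\mathsf Z'$, and $(0,0)\to\mathsf T'$, $(1,0)\to\mathsf{yes}$ from $\mathsf T'$; all others lead to $\mathsf{no}$. The \emph{flag} automaton reads one pair and outputs $0$ if the column digit is nonzero and $+$ if it is zero; it decides every cell and tells whether the column has level $0$.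

\begin{lemma}\label{lem:instr}
Let $z,\rho\in\mathbb Z_{12}$.
\begin{itemize}
\item[(i)] If row $r$ has type $(j,k)$, the instruction is decided at every cell $(y,r)$. It is $\mathsf{cut}$ if $\lambda(y)\ge k+2$; $\mathsf{read}_\beta$ if $y$ has type $(k+1,k+1)$; $\mathsf{read}_\alpha$ if $y$ has type $(j,k+1)$; $\mathsf{write}$ or $\mathsf{init}$ if $y$ has type $(j,k)$ and $(y-z)_{k+1}$ is zero or nonzero, respectively; and $\mathsf{idle}$ otherwise.
\item[(ii)] If row $r$ has no type, and if column $y$ has a type or $\rho\notin\mathbb Z$, then the instruction at $(y,r)$ is decided and equals $\mathsf{idle}$.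
\item[(iii)] If column $y$ has type $(j,k)$, commit is decided at every cell $(y,r)$, and it is $\mathsf{yes}$ if and only if $r$ is the first row of a $k$-window.
\end{itemize}
\end{lemma}

\begin{proof}
(i) We claim that after the digits $0,\dots,k$ the state is $\mathsf P_0$, $\mathsf P_1$ or $\mathsf P_2$ if the residue of $y-z$ modulo $12^{k+1}$ is $0$, $\nu_{j,k}$ or $2\cdot12^j$, respectively, and $\mathsf{idle}$ otherwise. Below position $j$ the row digits are $0$, so the automaton stays in $\mathsf Z$ if the column digits are $0$ and goes to $\mathsf{idle}$ if not. If $j=k$, the row digit at $k$ is $1$, and the column digits $0,1,2$ lead to $\mathsf P_0,\mathsf P_1,\mathsf P_2$, with residues $0$, $12^k$, $2\cdot12^k$. If $j<k$, the row digit at $j$ is $2$, and only the column digits $0,2$ avoid $\mathsf{idle}$, leading to $\mathsf T_0,\mathsf T_2$. Strictly between $j$ and $k$ only zero column digits avoid $\mathsf{idle}$. At $k$ the row digit is $1$. From $\mathsf T_0$ the digit $0$ leads to $\mathsf P_0$, with residue $0$. From $\mathsf T_2$ the digit $1$ leads to $\mathsf P_1$, with residue $2\cdot12^j+12^k$, and the digit $0$ to $\mathsf P_2$,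 with residue $2\cdot12^j$. This proves the claim.

One more step reaches an output. From $\mathsf P_0$, the digit $0$ means $\lambda(y)\ge k+2$ and the digit $1$ means residue $12^{k+1}=\nu_{k+1,k+1}$ modulo $12^{k+2}$. The state $\mathsf P_1$ means type $(j,k)$. From $\mathsf P_2$, the digit $1$ means residue $2\cdot12^j+12^{k+1}=\nu_{j,k+1}$. So each output other than $\mathsf{idle}$ is reached exactly under the stated condition.

(ii) A state $\mathsf P_n$ is entered on a row digit $1$, either from $\mathsf Z$, when all earlier row digits are $0$, or from $\mathsf T_0,\mathsf T_2$, when the only earlier nonzero row digit is a $2$. In both cases the row has a type. So in an untyped row the automaton reaches $\mathsf{idle}$ unless it stays in $\{\mathsf Z,\mathsf T_0,\mathsf T_2\}$ forever. In that case all pairs are $(0,0)$ with at most one exception, $(0,2)$ or $(2,2)$. Then $y-z$ is $0$ or $2\cdot12^l$ for some $l$, so $y$ has no type, and $r-\rho$ is an integer, so $\rho\in\mathbb Z$.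

(iii) As long as the row digits are $0$, the digits of a column of type $(j,k)$ keep the automaton in $\mathsf Z'$ or $\mathsf T'$ below position $k$ and lead to $\mathsf{yes}$ at position $k$. A nonzero row digit at a position $\le k$ leads to $\mathsf{no}$.
\end{proof}

\subsection{The local rules}

Let $\Omega$ be the shift of Lemma~\ref{lem:control} for these three automata. A point of $H$ consists of $\kappa\in\Omega$ and six layers with values in $\mathbb F$: the seed $s$, the bus $(\alpha,\beta)$, the buffer $b$, the register $a$ and the value $\tau$. In the rules, instruction, commit and flag are the letters displayed by $\kappa$ at $(y,r)$.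
\begin{itemize}
\item[(H1)] $s(y,r)=s(y-1,r)$; we write $s_r$ for the seed of row $r$.
\item[(H2)] If the instruction is not $\mathsf{cut}$, then $(\alpha,\beta)(y,r)=(\alpha,\beta)(y-1,r)$.
\item[(H3)] At $\mathsf{read}_\alpha$, $\alpha(y,r)=a(y,r)$. At $\mathsf{read}_\beta$, $\beta(y,r)=a(y,r)$.
\item[(H4)] $b(y,r)=s_r$ at $\mathsf{init}$; $b(y,r)=\alpha(y,r)+s_r\beta(y,r)$ at $\mathsf{write}$; and $b(y,r)=b(y,r-1)$ otherwise.
\item[(H5)] $a(y,r)=b(y,r-1)$ if commit is $\mathsf{yes}$, and $a(y,r)=a(y,r-1)$ otherwise.
\item[(H6)] $\tau(y,r)=1$ if the flag is $0$, and $\tau(y,r)=a(y+1,r)$ otherwise.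
\end{itemize}
These are local rules over a sofic shift, so $H$ is sofic. Figure~\ref{fig:row} shows one step of the computation.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=0.85cm]
\draw[dashed,gray] (-0.5,0) -- (10.5,0);
\draw[dashed,gray] (-0.5,2.4) -- (10.5,2.4);
\draw[dashed,gray] (-0.5,4.2) -- (10.5,4.2);
\node at (-1,1.2) {$V$};
\node at (-1,3.3) {$V^+$};
\draw[thick] (0,0.9) -- (10,0.9);
\node[right] at (10.3,0.9) {$r^0$};
\draw[thick] (0,0.7) -- (0,1.1);
\draw[thick] (10,0.7) -- (10,1.1);
\fill (2,0.9) circle (2pt);
\fill (5,0.9) circle (2pt);
\fill (7.5,0.9) circle (2pt);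
\node[below] at (0,0.75) {\small $\mathsf{cut}$};
\node[below] at (2,0.85) {\small $\mathsf{write}$};
\node[below] at (5,0.85) {\small $\mathsf{read}_\beta$};
\node[below] at (7.5,0.85) {\small $\mathsf{read}_\alpha$};
\node[below] at (10,0.75) {\small $\mathsf{cut}$};
\draw[->] (7.3,1.15) -- (2.3,1.15);
\node[above] at (5.5,1.15) {\small bus $(\alpha,\beta)$};
\draw[->,dotted,thick] (2,1) -- (2,2.35);
\node[left] at (2,1.75) {\small buffer $b$};
\draw[very thick] (2,2.4) -- (2,4.2);
\node[left] at (2,3.3) {\small register $a$};
\node[right] at (2,2.65) {\small commit};
\node[below] at (0,0) {\small $x$};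
\node[below] at (2,0) {\small $x+\nu_{j,k}$};
\node[below] at (5,0) {\small $x+\nu_{k+1,k+1}$};
\node[below] at (7.5,0) {\small $x+\nu_{j,k+1}$};
\node[below] at (10,0) {\small $x+12^{k+2}$};
\end{tikzpicture}
\caption{One multiply-and-add step for a column $x$ of level at least $k+2$ (not to scale). The row $r^0$ of type $(j,k)$ in the $k$-window $V$ reads two registers onto its bus, which is constant between consecutive cuts, and writes $\alpha+s_{r^0}\beta$ into the buffer of column $x+\nu_{j,k}$. The value becomes the register content of that column throughout the next $k$-window $V^+$.}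
\label{fig:row}
\end{figure}

\begin{example}
Let $x$ have level $2$. Its registers are the columns $x+\nu_{0,1}=x+14$, $x+\nu_{1,1}=x+12$ and $x+\nu_{0,0}=x+1$. The first two are initialized by the rows of types $(0,1)$ and $(1,1)$, which occur once in $144$ rows, and hold two seeds $U_0,U_1$. A row of type $(0,0)$ occurs once in $12$ rows. If its seed is $s$, its bus on $[x,x+144)$ is $(\alpha,\beta)=(U_0,U_1)$, and it writes $U_0+sU_1$ into column $x+1$. The same row initializes the column $x'+1$ to $s$ for every $x'$ of level $1$. In the twelve rows of the next $0$-window, level $1$ shows $\theta_1=s$ and level $2$ shows $\theta_2=U_0+U_1\theta_1$, as in \eqref{eq:rec}.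
\end{example}

\subsection{What every point of $H$ computes}

\begin{lemma}\label{lem:update}
Take a point of $H$ and an address $(z,\rho)$ of its layer $\kappa$. Let $0\le j\le k$, let $x$ be a column with $\lambda(x)\ge k+1$, let $V$ be a $k$-window and $r^0$ its row of type $(j,k)$. Then for all $r\in V^+$,
\begin{equation}\label{eq:update}
a(x+\nu_{j,k},r)=
\begin{cases}
s_{r^0} & \text{if }\lambda(x)=k+1,\\
a(x+\nu_{j,k+1},r^0)+s_{r^0}\,a(x+\nu_{k+1,k+1},r^0) & \text{if }\lambda(x)\ge k+2.
\end{cases}
\end{equation}
\end{lemma}

\begin{proof}
Let $y=x+\nu_{j,k}$, of type $(j,k)$, and let $r^1$ be the first row of $V^+$. By Lemma~\ref{lem:instr}(iii), commit in column $y$ is $\mathsf{yes}$ at $r^1$ and $\mathsf{no}$ at the other rows of $V^+$, so (H5) gives $a(y,r)=b(y,r^1-1)$. By Lemma~\ref{lem:instr}(i) and (ii), the instruction is decided in all of column $y$ and is $\mathsf{init}$ or $\mathsf{write}$ only in rows of type $(j,k)$. The rows $r^0+1,\dots,r^1-1$ lie in $V$ and do not have this type, so (H4) gives $b(y,r^1-1)=b(y,r^0)$.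

The digit $k+1$ of $y-z$ is that of $x-z$. If $\lambda(x)=k+1$, it is nonzero, the instruction at $(y,r^0)$ is $\mathsf{init}$, and $b(y,r^0)=s_{r^0}$. If $\lambda(x)\ge k+2$, it is zero and the instruction is $\mathsf{write}$. In row $r^0$ the cuts are exactly the columns of level at least $k+2$, so $x$ and $x+12^{k+2}$ are consecutive cuts, and by (H2) the bus is constant on $[x,x+12^{k+2})$. This interval contains $y$, the column $x+\nu_{j,k+1}$ with instruction $\mathsf{read}_\alpha$, and the column $x+\nu_{k+1,k+1}$ with instruction $\mathsf{read}_\beta$. Rules (H3) and (H4) give the second line of \eqref{eq:update}.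
\end{proof}

For a $k$-window $V$ let $U[V]\in\mathbb F^{k+1}$ be the vector whose $j$-th entry is the seed of the row of type $(j,k)$ in $V$.

\begin{lemma}\label{lem:value}
Take a point of $H$ and an address $(z,\rho)$ of its layer $\kappa$. For a row $r$ define $\theta^{(r)}_0=1$ and $\theta^{(r)}_{k+1}=\sum_{j\le k}U[V_k(r)]_j\,\theta^{(r)}_j$. Then $\tau(x,r)=\theta^{(r)}_{\lambda(x)}$ for every column $x$ of finite level.
\end{lemma}

\begin{proof}
For level $0$ this is (H6). Let $1\le i=\lambda(x)<\infty$, and abbreviate $V_k=V_k(r)$, $U_k=U[V_k]$, $\theta_l=\theta^{(r)}_l$. For $j\le k<i$, Lemma~\ref{lem:update} shows that $a(x+\nu_{j,k},\cdot)$ is constant on $V_k^+$; call the value $a_{j,k}$. For $k=i-1$ the lemma gives $a_{j,i-1}=(U_{i-1})_j$. For $k\le i-2$, the row $r^0$ lies in $V_k\subseteq V_{k+1}^+$, so the two registers read in \eqref{eq:update} hold $a_{j,k+1}$ and $a_{k+1,k+1}$, and \eqref{eq:update} becomes \eqref{eq:plan}. We show $\theta_i=\sum_{j\le k}a_{j,k}\theta_j$ by downward induction on $k$. For $k=i-1$ it is the definition of $\theta_i$. If it holds for $k+1$, then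
\[
\theta_i=\sum_{j\le k}a_{j,k+1}\theta_j+a_{k+1,k+1}\sum_{j\le k}(U_k)_j\theta_j=\sum_{j\le k}a_{j,k}\theta_j .
\]
For $k=0$ we get $\theta_i=a_{0,0}$. Since $r\in V_0^+$ and $\nu_{0,0}=1$, we have $a_{0,0}=a(x+1,r)$, which is $\tau(x,r)$ by (H6).
\end{proof}

The induction starts at $k=\lambda(x)-1$, so it says nothing about a column of infinite level. Such a column exists when $z\in\mathbb Z$, which local rules over $\Omega$ need not exclude, and this is why Lemma~\ref{lem:power} was proved with no assumption on it.

\subsection{Points with prescribed seeds}

\begin{lemma}\label{lem:exist}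
Let $z,\rho\notin\mathbb Z$ and let $(s_r)_{r\in\mathbb Z}$ be any sequence in $\mathbb F$. There is a point of $H$ with these seeds whose layer $\kappa$ has the address $(z,\rho)$.
\end{lemma}

\begin{proof}
Take $\kappa$ from Lemma~\ref{lem:control}(b). As $\rho\notin\mathbb Z$, the instruction is decided at every cell and is given by Lemma~\ref{lem:instr}(i) and (ii). As $z\notin\mathbb Z$, all levels are finite.

Every typed column is $y=x+\nu_{j,k}$ for a unique triple $(x,j,k)$ with $j\le k<\lambda(x)$. We define $b$ and $a$ on these columns by induction on $\lambda(x)-k$. Given $r$, let $r^0$ be the last row $\le r$ of type $(j,k)$ and let $b(y,r)$ be the right side of \eqref{eq:update} for this $r^0$; it involves only registers of $x$ with second index $k+1$, which are already defined. Then let $a(y,r)=b(y,r^1-1)$, where $r^1$ is the first row of the $k$-window of $r$. On untyped columns put $a=b=0$. In a row $r$ of type $(j,k)$ the cuts form a residue class modulo $12^{k+2}$; for each cut $x$ put, on $[x,x+12^{k+2})$,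
\[
\alpha=a(x+\nu_{j,k+1},r),\qquad\beta=a(x+\nu_{k+1,k+1},r).
\]
In untyped rows put $\alpha=\beta=0$. Define $s$ by the given seeds and $\tau$ by (H6). Then (H1) and (H6) hold.

(H2), (H3): In a row of type $(j,k)$ the bus changes only at cuts. The types $(j,k+1)$ and $(k+1,k+1)$ are residue classes modulo $12^{k+2}$, so between a cut $x$ and the next one, the only $\mathsf{read}_\alpha$ is at $x+\nu_{j,k+1}$ and the only $\mathsf{read}_\beta$ is at $x+\nu_{k+1,k+1}$. In an untyped row all instructions are $\mathsf{idle}$ and the bus is constant.

(H4): Let $y=x+\nu_{j,k}$ be typed. If $r$ does not have type $(j,k)$, the instruction is neither $\mathsf{init}$ nor $\mathsf{write}$, and the rows $r$ and $r-1$ have the same $r^0$, so $b(y,r)=b(y,r-1)$. If $r$ has type $(j,k)$, then $r^0=r$. For $\lambda(x)=k+1$ the instruction is $\mathsf{init}$ and $b(y,r)=s_r$. For $\lambda(x)\ge k+2$ it is $\mathsf{write}$, $x$ is a cut with $y\in[x,x+12^{k+2})$, and $\alpha+s_r\beta$ is the second line of \eqref{eq:update}. On an untyped column $\mathsf{init}$ and $\mathsf{write}$ do not occur, and $b=0$ is constant.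

(H5): On a column of type $(j,k)$, commit is $\mathsf{yes}$ exactly when $r=r^1$, and then $a(y,r)=b(y,r-1)$; otherwise $r$ and $r-1$ have the same $r^1$. On an untyped column $a=b=0$ satisfies both alternatives.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:H}]
The shift $H$ is sofic, and $\tau$ is one of its layers. For (a), take an address $(z,\rho)$ of the layer $\kappa$ by Lemma~\ref{lem:control}(a); by Lemma~\ref{lem:value}, $\tau(y,r)$ depends only on $r$ and $\lambda_z(y)$ when the level is finite.

For (b), let $z\notin\mathbb Z$ and $\rho=\sum_l12^l\notin\mathbb Z$. Let $\mathcal P_k$ consist of the sets $G_V=\{r:V_k(r)=V\}$, where $V$ runs over the $k$-windows; each has $12^{k+1}$ elements by Lemma~\ref{lem:count}. Given vectors $U(G)$, let the seed of the row of type $(j,k)$ in the $k$-window $V$ be $U(G_V)_j$, and let untyped rows have seed $0$. No row receives two values, since a row has at most one type $(j,k)$ and lies in only one $k$-window. Lemma~\ref{lem:exist} gives a point of $H$ with these seeds and address $(z,\rho)$. It satisfies $U[V_k(r)]=U(G_k(r))$ for all $k$ and $r$, so the recursion of Lemma~\ref{lem:value} is \eqref{eq:rec};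 and all levels are finite.
\end{proof}

With Proposition~\ref{prop:H} the proof of Theorem~\ref{thm:main} is complete, and the conjecture stated in the introduction is false.

\begin{thebibliography}{9}

\bibitem{CC}
\emph{Communication Complexity For Multidimensional Subshifts},
\texttt{http://www.loria.fr/\%7Eejeandel/SDA2/files/01.pdf}.

\bibitem{GS}
C.~Goodman-Strauss, Ann. of Math. \textbf{147} (1998).

\bibitem{Mozes}
S.~Mozes, J. Anal. Math. \textbf{53} (1989), 139--186.

\end{thebibliography}
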